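# Finite groups that grade quantum tori, and a conjecture of Artamonov

Throughout, $k$ is an algebraically closed field and $p=\operatorname{char}k\ge 0$. "Prime to $p$" is an empty condition if $p=0$, and then "Sylow $p$-subgroup" means the trivial group. Commutators are $[u,v]=uvu^{-1}v^{-1}$, and $\gamma_2(G)=[G,G]$, $\gamma_3(G)=[G,[G,G]]$. A group has class $\le 2$ if $\gamma_3=1$, and it is metabelian if $G''=1$.

## 1. Group algebras act on tori by permuting coordinates

A finite group $G$ acts on the Laurent polynomial ring $k[x_g^{\pm1}:g\in G]$ by permuting the variables, and no element $g\neq e$ acts trivially. So every finite group is visible as symmetries of a torus. How far does this extend from groups to Hopf algebras, if we allow the torus to be noncommutative?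

**Definition (action).** Let $H$ be a Hopf algebra over $k$ with comultiplication $\Delta h=h_1\otimes h_2$ and counit $\varepsilon$, and let $A$ be an associative unital $k$-algebra. An action of $H$ on $A$ is an $H$-module structure $h\otimes a\mapsto h(a)$ with $h(ab)=h_1(a)h_2(b)$ and $h(1)=\varepsilon(h)1$.

**Definition (inner faithful).** The action is inner faithful if it does not factor through a nontrivial quotient Hopf algebra, i.e. there is no nonzero Hopf ideal $I\subseteq H$ with $I\cdot A=0$.

This is weaker than asking that no nonzero element of $H$ act as zero. In Section 13 we meet an action with a one-dimensional annihilator that is nevertheless inner faithful, because the annihilator is not a Hopf ideal.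

**Definition (quantum torus).** For $n\ge1$ and $q_{ij}\in k^\times$ with $q_{ii}=1$, $q_{ij}q_{ji}=1$, the quantum torus is
$$k\langle X_1^{\pm1},\dots,X_n^{\pm1}\mid X_iX_j=q_{ij}X_jX_i\rangle .$$

If all $q_{ij}=1$ this is the Laurent polynomial ring, which we call the commutative torus. The first noncommutative example has $n=2$ and $XY=-YX$ (with $p\ne2$); there $X^2$ and $Y^2$ are central.

**Conjecture (Artamonov).** Every finite-dimensional Hopf algebra over $k$ has an inner faithful action on some quantum torus.

**Proposition 1.1.** For a finite group $G$, the group algebra $kG$ acts inner faithfully on the commutative torus $k[x_g^{\pm1}:g\in G]$.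

**Proof.** The action is $h(x_g)=x_{hg}$. Let $I\neq0$ be a Hopf ideal of $kG$. The images of the elements of $G$ in $kG/I$ are grouplike and span $kG/I$, and distinct grouplike elements of a Hopf algebra are linearly independent. If the elements of $G$ had distinct images, those images would be independent and $I$ would be $0$. So $g-h\in I$ for some $g\ne h$. But $(g-h)x_e=x_g-x_h\ne0$, so $I$ does not annihilate the torus. $\square$

The other Hopf algebra that every finite group supplies is the dual $k^G=(kG)^*$, the algebra of functions on $G$. What changes when $kG$ is replaced by $k^G$? The answer will be that the conjecture breaks down there, over every $k$.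

## 2. Actions of $k^G$ are gradings; commutative tori see only abelian groups

We first fix notation for a quantum torus $A$. Put $\Lambda=\mathbb Z^n$ and $X^a=X_1^{a_1}\cdots X_n^{a_n}$, so $A=\bigoplus_{a\in\Lambda}kX^a$. We have $X^aX^b\in k^\times X^{a+b}$ and
$$X^aX^b=\beta(a,b)X^bX^a,$$
where $\beta$ is bimultiplicative. Let
$$\mathcal H=\{cX^a:c\in k^\times,\ a\in\Lambda\}.$$
This is a group under multiplication. Its commutators lie in $k^\times$, which is central, so $\mathcal H$ has class $\le2$ and its commutator is bimultiplicative.

Fix a total group order $<$ on $\Lambda$, for instance the lexicographic one. For $f\ne0$ in $A$ let $\mathrm{lt}_<(f)\in\mathcal H$ be the term of $f$ with the largest exponent. For example, if $a>b$ then $\mathrm{lt}_<(3X^a-X^b)=3X^a$.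

**Lemma 2.1.** (a) $\mathrm{lt}_<(fg)=\mathrm{lt}_<(f)\,\mathrm{lt}_<(g)$ for nonzero $f,g$; in particular $A$ is a domain. (b) $A^\times=\mathcal H$. (c) Every $k$-algebra automorphism of $A$ has the form $X^a\mapsto c_aX^{Ta}$ with $c_a\in k^\times$ and $T\in\mathrm{Aut}(\Lambda)$.

**Proof.** (a) The largest exponent of $fg$ is the sum of the largest exponents of $f$ and $g$; it is reached only once, and its coefficient is nonzero. (b) If $fg=1$, the maximal exponents of $f$ and $g$ add to $0$, and so do the minimal ones. As max $\ge$ min for each factor, max $=$ min for $f$ and for $g$, so both are single terms. (c) An automorphism permutes units, so $X^a\mapsto c_aX^{Ta}$. Comparing exponents in $X^aX^b\in k^\times X^{a+b}$ shows $T(a+b)=Ta+Tb$, and the inverse automorphism gives the inverse of $T$. $\square$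

Let $\delta_g$ ($g\in G$) be the standard idempotents of $k^G$; they satisfy $\Delta\delta_g=\sum_{ab=g}\delta_a\otimes\delta_b$ and $\varepsilon(\delta_g)=\delta_{g,e}$ (Kronecker symbol).

**Lemma 2.2.** An action of $k^G$ on $A$ is the same as a $G$-grading $A=\bigoplus_gA_g$, where $A_g=\delta_g(A)$. If $A$ is a quantum torus, the action is inner faithful if and only if $A_g\ne0$ for all $g\in G$.

We call a grading with all $A_g\neq0$ faithful.

**Proof.** A module over the product of fields $k^G$ is a decomposition $A=\bigoplus A_g$. The rule $\delta_g(xy)=\sum_{ab=g}\delta_a(x)\delta_b(y)$ says $A_aA_b\subseteq A_{ab}$, and $\delta_g(1)=\varepsilon(\delta_g)1$ says $1\in A_e$.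

Let $A$ be a quantum torus and $K=\{g:A_g\ne0\}$. Then $e\in K$, and $K$ is closed under products because $A$ is a domain; being finite, $K$ is a subgroup. If $K\neq G$, the kernel of the restriction map $k^G\to k^K$ is a nonzero Hopf ideal. It is spanned by the $\delta_g$ with $g\notin K$, so it kills $A$. Conversely, any nonzero ideal of $k^G$ contains some $\delta_g$, and $\delta_gA=A_g$; so if all $A_g\ne0$, no nonzero ideal kills $A$. $\square$

For example, $k[x^{\pm1}]$ with $\deg x=2\in\mathbb Z/4$ is not faithfully graded; the action of $k^{\mathbb Z/4}$ factors through $k^{\mathbb Z/2}$.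

**Proposition 2.3.** $k^G$ acts inner faithfully on a commutative torus if and only if $G$ is abelian.

**Proof.** Let $A$ be commutative with a faithful $G$-grading. Pick $0\ne a_g\in A_g$ for each $g$. Then $a_ga_h=a_ha_g$ is nonzero and lies in $A_{gh}\cap A_{hg}$, so $gh=hg$. Conversely, write $G=\prod_{i=1}^m\mathbb Z/e_i$ with $m\ge1$ and grade $k[x_1^{\pm1},\dots,x_m^{\pm1}]$ by letting $\deg x_i$ be a generator of the $i$-th factor. $\square$

So commutative tori do not suffice, but the conjecture allows any $q_{ij}$. In general $a_ga_h$ and $a_ha_g$ need not be equal; only their leading terms agree up to a scalar. Which nonabelian $G$ does this let in?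

## 3. Two nonabelian gradings by hand

**A dihedral group ($p\ne2$).** Let $C=k[x_0^{\pm1},x_1^{\pm1}]$ be commutative, and put $y_0=x_0+x_1$, $y_1=x_0-x_1$. The four sign changes $y_0\mapsto\pm y_0$, $y_1\mapsto\pm y_1$ permute $x_0,x_1$ up to a common sign: for instance $y_0\mapsto y_0$, $y_1\mapsto-y_1$ swaps $x_0$ and $x_1$. So they extend to $C$ and give a grading of $C$ by $N=\langle a,z\rangle\cong(\mathbb Z/2)^2$ with $\deg y_0=a$, $\deg y_1=az$. Here $x_0=\frac12(y_0+y_1)$ is not homogeneous.

Let $\varphi(x_0)=x_0$, $\varphi(x_1)=-x_1$. Then $\varphi$ swaps $y_0$ and $y_1$. Adjoin $s^{\pm1}$ with $sf=\varphi(f)s$ for $f\in C$. The result is the quantum torus on $x_0,x_1,s$ with $sx_0=x_0s$, $sx_1=-x_1s$, $x_0x_1=x_1x_0$. Put $\deg s=b$. The relation $sy_0=y_1s$ forces $ba=azb$, and indeed we get a faithful grading by the group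
$$\langle a,b,z\mid z\text{ central},\ a^2=b^2=z^2=1,\ bab^{-1}=az\rangle$$
of order $8$. (Section 11 contains the full check, for a general $e$ in place of $2$.) It is dihedral, since $(ab)^2=a(bab^{-1})b^2=a\cdot az=z$. So a nonabelian group of class $2$ occurs.

**$S_3$ in characteristic $3$.** Write $S_3=\langle c,t\rangle$ with $c^3=t^2=1$, $tct^{-1}=c^{-1}$. Let $p=3$, $C=k[x_+^{\pm1},x_-^{\pm1}]$, $y=x_++x_-$, $y'=x_+-x_-$. Grade $k[x_+,x_-]=k[y,y']$ by $\deg y=c$, $\deg y'=c^{-1}$. Since cubing is additive, $x_\pm^3=\frac18(y^3\pm y'^3)$ is homogeneous of degree $1$. Inverting $x_+^3$ and $x_-^3$ gives $C$, so $C$ is $\langle c\rangle$-graded, with all components nonzero. Let $\varphi(x_+)=x_+$, $\varphi(x_-)=-x_-$; it swaps $y$ and $y'$, so $\varphi(C_{c^i})=C_{c^{-i}}$. Adjoin $s^{\pm1}$ with $sf=\varphi(f)s$ and put $A_{c^it^j}=\bigoplus_{v\equiv j\,(2)}C_{c^i}s^v$. Then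
$$C_{c^i}s^v\,C_{c^{i'}}s^{v'}\subseteq C_{c^{i+(-1)^vi'}}s^{v+v'},$$
which matches $c^it^vc^{i'}t^{v'}=c^{i+(-1)^vi'}t^{v+v'}$. So $k^{S_3}$ acts inner faithfully when $p=3$.

The same recipe fails if $p\ne2,3$. A grading of $C$ with $\deg y=c$, $\deg y'=c^{-1}$ would give, for a primitive cube root of unity $\omega$, an automorphism of $C$ with $y\mapsto\omega y$, $y'\mapsto\omega^{-1}y'$. It sends $x_+$ to $-\frac12x_++\frac12(\omega-\omega^{-1})x_-$. Both coefficients are nonzero, so this is not a unit, while $x_+$ is one. We shall see that for $p\ne3$ no other recipe works either.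

## 4. Which groups grade quantum tori: the statements

**Theorem 4.1.** Let $G$ be a finite group such that $k^G$ acts inner faithfully on some quantum torus over $k$. Then $G$ has an abelian normal subgroup $N$ with $G/N$ abelian, of order prime to $p$. In particular $G$ is metabelian. So $k^G$ has no inner faithful action on a quantum torus if $G$ is not metabelian, e.g. $G=S_4$ ($S_4'=A_4$, $S_4''=V_4\ne1$).

Thus the conjecture is false over every algebraically closed field $k$: the Hopf algebra $k^{S_4}$, of dimension $24$, is a counterexample.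

**Theorem 4.2.** For a finite group $G$, $k^G$ acts inner faithfully on some quantum torus over $k$ if and only if

1. $G$ has a normal abelian Sylow $p$-subgroup $P$;
2. $G/P$ is nilpotent of class $\le2$;
3. $[G,G]$ centralizes $P$.

In particular, if $p\nmid|G|$ (e.g. $p=0$), the condition is: $G$ is nilpotent of class $\le2$.

**Corollary 4.3.** $k^{S_3}$ acts inner faithfully on a quantum torus if and only if $\operatorname{char}k=3$. If $\operatorname{char}k=0$, then $k^{S_3}$ is the unique Hopf algebra of dimension $\le6$ with no inner faithful action on a quantum torus.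

## 5. Leading terms, and what they forget

Suppose for a moment that all nonzero homogeneous elements could be inverted in some larger ring, and let $U$ be the group of nonzero homogeneous elements there. We would have two homomorphisms
$$\deg:U\to G,\qquad \mathrm{lt}_<:U\to\mathcal H,$$
the first one surjective. As $\mathcal H$ has class $\le2$, the map $\mathrm{lt}_<$ kills $\gamma_3(U)$. We would like to conclude that $\deg$ kills $\gamma_3(U)$ too, i.e. $\gamma_3(G)=1$.

This breaks down because a leading term does not determine a degree. In the dihedral example, take an order with $x_0$ above $x_1$. Then $y_0=x_0+x_1$ and $y_1=x_0-x_1$ have the same leading term $x_0$, so $y_0^{-1}y_1$ has leading term $1$ and degree $z\ne1$. An order with $x_1$ above $x_0$ does notice something: it gives $y_0^{-1}y_1$ leading term $-1$. But even using all orders at once is not enough. In the $S_3$ example with $p=3$,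
$$[s,y]=y'y^{-1},\qquad w=[s,[s,y]]=(yy'^{-1})(yy'^{-1})=(y/y')^2 .$$
The element $w$ lies in $\gamma_3(U)$ and has degree $(c\cdot c)^2=c^4=c\neq1$. Its leading term is $1$ if $x_+$ is above $x_-$, and $(-1)^2=1$ in the other case. So leading terms alone cannot bound the class, and any proof must use the characteristic.

The way out is to look for places where a commutator in $U$ is itself a scalar, because a leading term forgets nothing about a scalar. Such places are

* eigenvectors: if $uxu^{-1}=\zeta x$ with $\zeta\in k^\times$, then $\mathrm{lt}_<(uxu^{-1}x^{-1})=\zeta$;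
* characters: an automorphism acting on the degree-$g$ component by $\chi(g)$ multiplies leading terms by the scalar $\chi(g)$.

Both use orders prime to the characteristic. The first will run on the center of the identity component, the second on a well-chosen subgroup $N$. First we must make homogeneous elements invertible and the structure finite-dimensional, and for this we move to $\bar{\mathbb F}_\ell$, where all $q_{ij}$ are roots of unity.

## 6. Reduction to $\bar{\mathbb F}_\ell$

**Lemma 6.1.** If $k^G$ acts inner faithfully on a quantum torus over $k$, then some quantum torus over $\bar{\mathbb F}_\ell$ has a faithful $G$-grading, where $\ell=p$ if $p>0$, and $\ell\nmid|G|$ if $p=0$.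

**Proof.** Let $A$ be a faithfully $G$-graded quantum torus over $k$. For each $g$ choose $0\neq a_g\in A_g$ and a nonzero coefficient $c_g$ of $a_g$. Let $\mathcal O\subset k$ be the subring generated by the finitely many elements

* $q_{ij}^{\pm1}$,
* the coefficients of all homogeneous components of all $X_i^{\pm1}$,
* the coefficients of the $a_g$, and the $c_g^{-1}$,
* and, if $p=0$, also $1/|G|$.

Let $A_{\mathcal O}=\bigoplus_a\mathcal OX^a$. This is a subring, generated over $\mathcal O$ by the $X_i^{\pm1}$. The homogeneous components of the $X_i^{\pm1}$ lie in $A_{\mathcal O}$, hence so do the components of any product of the $X_i^{\pm1}$. So $A_{\mathcal O}=\bigoplus_g(A_{\mathcal O}\cap A_g)$.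

Let $\mathfrak m$ be a maximal ideal of $\mathcal O$. A field that is finitely generated as a ring is finite, so $\mathcal O/\mathfrak m$ is a finite field, of characteristic $\ell$, say; embed it in $\bar{\mathbb F}_\ell$. Then $A_{\mathcal O}\otimes_{\mathcal O}\bar{\mathbb F}_\ell$ has basis the $X^a$ and relations $X_iX_j=\bar q_{ij}X_jX_i$ with $\bar q_{ij}\ne0$, so it is a quantum torus. It is $G$-graded with components $(A_{\mathcal O}\cap A_g)\otimes_{\mathcal O}\bar{\mathbb F}_\ell$. The component at $g$ is nonzero because the image of $a_g$ has the coefficient $\bar c_g$, and $c_g$ is a unit of $\mathcal O$. If $p>0$ then $p=0$ in $\mathcal O$, so $\ell=p$. If $p=0$ then $|G|$ is a unit in $\mathcal O$, so $\ell\nmid|G|$. $\square$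

Everything on the necessary side follows from the next statement.

**Proposition 6.2.** Let $k=\bar{\mathbb F}_\ell$ and let $A$ be a quantum torus over $k$ with a faithful $G$-grading. Then there is an abelian normal subgroup $N\trianglelefteq G$ such that $G/N$ is abelian of order prime to $\ell$, and $A_N=\bigoplus_{g\in N}A_g$ is spanned by monomials $X^a$. If moreover $\ell\nmid|G|$, then $G$ is nilpotent of class $\le2$.

Its proof fills Sections 7–9. There $k=\bar{\mathbb F}_\ell$, and $A$, $G$ are as in Proposition 6.2.

## 7. A graded division ring containing $A$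

**Step 1: central fractions.** The purpose is to embed $A$ in a finite-dimensional division algebra $D$ to which leading terms extend.

Every element of $\bar{\mathbb F}_\ell^\times$ is a root of unity of order prime to $\ell$. So $\beta$ takes values in the group $\mu_M$ of $M$-th roots of unity for some $M$ prime to $\ell$. Let $R=\{a\in\Lambda:\beta(a,\cdot)=1\}$. Then $\Lambda/R$ embeds in $\mathrm{Hom}(\Lambda,\mu_M)\cong\mu_M^n$, so
$$|\Lambda/R|\text{ divides }M^n\text{ and is prime to }\ell. \tag{1}$$

Let $Z_0=\bigoplus_{a\in R}kX^a$. It is central in $A$ and is a Laurent polynomial ring; let $F=\mathrm{Frac}\,Z_0$. The ring $A$ is a free $Z_0$-module on the $X^a$ with $a$ running over representatives of $\Lambda/R$. Hence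
$$D:=A\otimes_{Z_0}F=\bigoplus_{a\in\Lambda/R}FX^a$$
has $\dim_FD=|\Lambda/R|$. It is the localization of the domain $A$ at nonzero central elements, so it is a domain. Being finite-dimensional over $F$, it is a division ring. Conjugation by $X^b$ multiplies $FX^a$ by $\beta(b,a)$. An element of $D$ is central only if every $a$ in its support has $\beta(b,a)=1$ for all $b$, that is, $a\in R$. So $Z(D)=F$.

Each element of $D^\times$ is $z^{-1}f$ with $z\in Z_0\setminus0$, $f\in A\setminus0$. Put $\mathrm{lt}_<(z^{-1}f)=\mathrm{lt}_<(z)^{-1}\mathrm{lt}_<(f)$. If $z^{-1}f=z_1^{-1}f_1$, then $z_1f=zf_1$, and taking leading terms shows the value is well defined, because $\mathrm{lt}_<(z)$ and $\mathrm{lt}_<(z_1)$ are central in $\mathcal H$. For the same reason $\mathrm{lt}_<:D^\times\to\mathcal H$ is a group homomorphism. It is the identity on $k^\times$.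

In the example $XY=-YX$ with $\ell\ne2$, $R=2\mathbb Z^2$, $F=k(X^2,Y^2)$, and $D$ is a quaternion algebra over $F$.

**Step 2: the identity component is left Ore.** The purpose is to allow denominators from $S:=A_e\setminus0$.

The ring $A$ is a finite module over the Noetherian central subring $Z_0$, so it is left Noetherian. For a left ideal $J$ of $A_e$, the degree-$e$ part of $AJ=\sum_gA_gJ$ is $A_eJ=J$, so $AJ\cap A_e=J$. Hence ascending chains of left ideals of $A_e$ stabilize, and $A_e$ is a left Noetherian domain. Such a domain is left Ore. Indeed, if $b,c\in A_e$ were nonzero with $A_eb\cap A_ec=0$, the sum $\sum_iA_ebc^i$ would be direct: in a relation $\sum_{i\ge i_0}r_ibc^i=0$ with $r_{i_0}\neq0$, cancel $c^{i_0}$ to get $0\ne r_{i_0}b\in A_ec$. An infinite direct sum of nonzero left ideals contradicts the Noetherian property. So two nonzero left ideals of $A_e$ meet nontrivially, and by induction so do finitely many. In particular, for $s_1,\dots,s_m\in S$ there are $r_i\in A_e$ with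
$$r_1s_1=\dots=r_ms_m\in S .$$

We also need: given $a\in A_g$ and $s\in S$, there are $s'\in S$ and $a'\in A_g$ with
$$s'a=a's. \tag{2}$$
If $a=0$ take $s'=1$, $a'=0$. If $a\ne0$, pick $0\ne b\in A_{g^{-1}}$, which exists by faithfulness. Then $A_eab$ and $A_gsb$ are nonzero left ideals of $A_e$, so $s'ab=a'sb\ne0$ for some $s'\in A_e$, $a'\in A_g$. Cancel $b$; also $s'\neq0$.

**Step 3: the grading extends to $D$.** The purpose is to make every nonzero homogeneous element invertible by a homogeneous element. Put
$$D_g=\{s^{-1}a:s\in S,\ a\in A_g\}\subseteq D .$$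

*Sums.* If $s=r_is_i$ is a common left multiple of the $s_i$, then $s_i^{-1}=s^{-1}r_i$. So finitely many fractions $s_i^{-1}a_i$ can be written with one denominator as $s^{-1}(r_ia_i)$. Hence each $D_g$ is a subspace. The sum of the $D_g$ is direct: if $\sum_gs^{-1}a_g=0$ with $a_g\in A_g$, then $\sum a_g=0$ and all $a_g=0$.

*Products.* In $s^{-1}a\cdot t^{-1}b$ with $a\in A_g$, $b\in A_h$, use (2) to write $t'a=a't$. Then $at^{-1}=t'^{-1}a'$, and the product is $(t's)^{-1}a'b\in D_{gh}$. So $D_gD_h\subseteq D_{gh}$.

*Inverses.* $D_e$ is a division ring: if $a\in S$, then $(s^{-1}a)^{-1}=a^{-1}s\in D_e$. If $0\ne x\in D_g$, choose $0\ne y\in D_{g^{-1}}$. Then $xy\in D_e\setminus0$ and $x^{-1}=y(xy)^{-1}\in D_{g^{-1}}$. Consequently $D_g=D_eu_g$ for any $0\neq u_g\in D_g$.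

*Subgroups.* For $K\le G$ let $D_K=\bigoplus_{g\in K}D_g$. It is a domain of left dimension $|K|$ over $D_e$. Right multiplication by a nonzero element is injective and left $D_e$-linear, hence bijective. So $D_K$ is a division ring. The division ring $D_G$ contains $A$, hence $Z_0$ and $F$, so $D_G=D$. By common denominators $D_K=\{s^{-1}a:s\in S,\ a\in A_K\}$, where $A_K=\bigoplus_{g\in K}A_g$. As the sum of the $D_g\supseteq A_g$ is direct, $A\cap D_K=A_K$.

Let $U=\bigcup_g(D_g\setminus0)$. This is a group, and $\deg:U\to G$ is a surjective homomorphism with kernel $D_e^\times$.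

## 8. The center of $D_e$ and the subgroup $N$

**Step 4: definition of $N$, and the order of $G/N$.** The purpose is to find the subgroup of Proposition 6.2 as the kernel of an action on a field.

Let $L=Z(D_e)$, a field containing $k$. Conjugation by $u\in U$ preserves $D_e$, hence $L$, and it is $k$-linear. Elements of $D_e^\times$ act trivially on $L$. So $G\cong U/D_e^\times$ acts on $L$ by automorphisms $\sigma_g$. Let
$$N=\ker(G\to\mathrm{Aut}\,L).$$

(i) *$C_D(L)=D_N$; hence $F\subseteq D_N$.* Let $y=\sum y_g$ with $y_g\in D_g$, and $x\in L$. We have $y_gx=\sigma_g(x)y_g$. Comparing components of degree $g$, $xy=yx$ means $xy_g=\sigma_g(x)y_g$ for all $g$. So $y$ commutes with all of $L$ if and only if $y_g=0$ whenever $\sigma_g\ne1$. The center $F$ of $D$ commutes with $L$.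

(ii) *$|G/N|$ is prime to $\ell$.* Let $LF\subseteq D$ be the subring generated by $L$ and $F$. It is a commutative domain, finite-dimensional over $F$, so it is a field. Conjugation by $U$ preserves $L$ and fixes $F$ pointwise, so it gives an action of $G/N$ on $LF$, which is faithful since it is already faithful on $L$. An element of $LF$ fixed by this action commutes with all $u_g$; it also commutes with $D_e$, because $L$ and $F$ do. So it commutes with $D=\bigoplus D_eu_g$ and lies in $Z(D)=F$. By Artin's theorem $[LF:F]=|G/N|$. As $D$ is a vector space over $LF$, this number divides $\dim_FD=|\Lambda/R|$, which is prime to $\ell$ by (1).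

*Illustration.* In the dihedral example (now with $k=\bar{\mathbb F}_\ell$, $\ell$ odd), let $C_1$ be the identity component of the $\langle a,z\rangle$-grading of $C$. Then $A_e=\bigoplus_{v\text{ even}}C_1s^v$. As $\varphi^2=1$, $s^2$ is central, so $A_e$ is commutative and $D_e=L$. Elements of $C$ commute with $A_e$, so $a$ and $z$ act trivially on $L$. Conjugation by $s$ sends $y_0^2\in C_1$ to $y_1^2\ne y_0^2$, so $b$ acts nontrivially. Hence $N=\langle a,z\rangle$.

**Step 5: $G/N$ is abelian.** The purpose is to apply leading terms where they lose nothing: on eigenvectors in $L$.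

Fix an order and write $\mathrm{lt}=\mathrm{lt}_<$. For $u\in U$, $x\in L^\times$ put
$$\Psi(u)(x)=\mathrm{lt}(uxu^{-1}x^{-1})=[\mathrm{lt}(u),\mathrm{lt}(x)]\in k^\times .$$
Since the commutator of $\mathcal H$ is bimultiplicative, $\Psi$ is a homomorphism from $U$ to the abelian group $\mathrm{Hom}(L^\times,k^\times)$. If $\deg u\in N$, then $uxu^{-1}=x$ and $\Psi(u)=1$. So $\Psi$ factors through $G/N$.

It is injective on $G/N$. Suppose $\Psi(u)=1$, and let $\sigma$ be conjugation by $u$ on $L$. Its order $m$ divides $|G/N|$, so $m$ is prime to $\ell$ and $T^m-1$ has $m$ distinct roots in $k$. Hence $L$ is the direct sum of the $\sigma$-eigenspaces over $k$. If $\sigma(x)=\zeta x$ with $x\ne0$, then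
$$\zeta=\mathrm{lt}(\zeta)=\mathrm{lt}(uxu^{-1}x^{-1})=\Psi(u)(x)=1 .$$
So $\sigma=1$, i.e. $\deg u\in N$. Thus $G/N$ embeds in an abelian group.

In the dihedral example, $x_0x_1=\frac14(y_0^2-y_1^2)\in L$ is an eigenvector: $s(x_0x_1)s^{-1}=-x_0x_1$, so $\Psi(s)(x_0x_1)=-1$.

**Step 6: $N$ is abelian.** The purpose is to replace the lifts to $U$ of elements of $N$ by lifts that commute up to scalars.

*$D_e$ is finite-dimensional over $L$.* $D_e$ is a simple ring with center $L$, so $D_e\otimes_LLF$ is a simple ring (a textbook fact, valid in any dimension). As $LF$ commutes with $D_e$, multiplication is a ring homomorphism $D_e\otimes_LLF\to D$. It is nonzero, hence injective. So $\dim_LD_e=\dim_{LF}(D_e\otimes_LLF)\le\dim_{LF}D\le\dim_FD<\infty$.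

*Lifts that centralize $D_e$.* Let $V=C_U(D_e)$. Elements of $V$ centralize $L$, so $\deg V\subseteq N$. Conversely, let $g\in N$ and $0\ne u\in D_g$. Conjugation by $u$ on $D_e$ is an $L$-algebra automorphism, so by Skolem–Noether it equals conjugation by some $c\in D_e^\times$. Then $c^{-1}u\in V$ has degree $g$. So $\deg:V\to N$ is onto. Its kernel is $V\cap D_e^\times=L^\times$, which is central in $V$ because $V$ centralizes $D_e\supseteq L$.

*Commutators are scalars.* So $V/Z(V)$ is finite, and by Schur's theorem $[V,V]$ is finite. The $k$-span of the finite group $[V,V]$ is a finite-dimensional $k$-algebra and a domain (it lies in $D$); as $k$ is algebraically closed, it equals $k$. Hence $[V,V]\subseteq k^\times\subseteq D_e$, which has degree $e$. Applying $\deg$, $[N,N]=1$.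

## 9. Monomials in $A_N$, and the bound on the class

**Step 7: $A_N$ is spanned by monomials.** The purpose is to finish the first half of Proposition 6.2 and to make $A_N$ a quantum torus, so that Lemma 2.1 applies to it.

For $\chi\in\mathrm{Hom}(G/N,k^\times)$ let $\theta_\chi$ be the automorphism of $D$ acting on $D_g$ as the scalar $\chi(gN)$. It preserves $A$, and it is trivial on $D_N\supseteq F$ (Step 4(i)). By Lemma 2.1(c), $\theta_\chi(X^a)=c_aX^{Ta}$. For $a\in R$ we have $X^a\in F$, so $Ta=a$. As $R$ has finite index in the torsion-free group $\Lambda$, $T=1$. So each $X^a$ is an eigenvector of all $\theta_\chi$.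

Write $X^a$ as a sum of components in the spaces $A_{gN}=\bigoplus_{h\in gN}A_h$. On each of these $\theta_\chi$ is the scalar $\chi(gN)$. If two components, in distinct cosets, were nonzero, all characters of $G/N$ would agree on these cosets. But $G/N$ is abelian of order prime to $\ell$, so its characters separate points. Hence $X^a\in A_{gN}$ for a single coset, and each $A_{gN}$ is spanned by monomials. In particular
$$A_N=\bigoplus_{a\in\Lambda'}kX^a,\qquad\Lambda'=\{a:X^a\in A_N\}.$$
The map sending $a$ to the coset of $X^a$ is a homomorphism $\Lambda\to G/N$ with kernel $\Lambda'$, so $\Lambda'$ is a subgroup. It contains $R$, since $X^a\in F\cap A\subseteq D_N\cap A=A_N$ for $a\in R$, so it has finite index in $\Lambda$. Choosing a basis of $\Lambda'$, we see that $A_N$ is again a quantum torus.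

The first assertion of Proposition 6.2 is now proved. (In the dihedral example, $A_N=\bigoplus_{v\text{ even}}Cs^v$; the monomial $x_0$ lies in it, although it is not homogeneous for $G$.)

**Step 8: if $\ell\nmid|G|$, then $\gamma_3(G)=1$.** The purpose is to detect degrees in $N$ by twisting leading terms with characters of $N$.

Let $g\in\gamma_3(G)$. Since $\deg$ is onto, it maps $\gamma_3(U)$ onto $\gamma_3(G)$; pick $w\in\gamma_3(U)$ with $\deg w=g$. As $\gamma_3(\mathcal H)=1$,
$$\mathrm{lt}_<(w)=1\quad\text{for every total group order}<\text{ on }\Lambda. \tag{3}$$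
By Step 5, $g\in\gamma_2(G)\subseteq N$. Write $w=s^{-1}a$ with $s\in S\subseteq A_e$ and $a\in A_g$; both are in $A_N$.

Every total group order on $\Lambda'$ extends to $\Lambda$: with $m=[\Lambda:\Lambda']$, let $x<y$ mean $mx<my$ in $\Lambda'$. So (3) gives
$$\mathrm{lt}_<(a)=\mathrm{lt}_<(s)\quad\text{for every total group order}<\text{ on }\Lambda'. \tag{4}$$

Let $\chi\in\mathrm{Hom}(N,k^\times)$ and let $\tau$ be the automorphism of $A_N$ that acts on $A_h$ as $\chi(h)$, $h\in N$. Since $A_N$ is a quantum torus with exponent group $\Lambda'$, Lemma 2.1(c) gives $\tau(X^b)=c_bX^{Tb}$ with $T\in\mathrm{Aut}(\Lambda')$. Here $T$ need not be the identity: in the dihedral example one of these $\tau$ swaps $x_0$ and $x_1$. Fix an order $<$ on $\Lambda'$ and define a second one by $b<'c$ if and only if $Tb<Tc$. The largest exponent of $\tau f$ for $<$ is $T$ of the largest exponent of $f$ for $<'$, so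
$$\mathrm{lt}_<(\tau f)=\tau(\mathrm{lt}_{<'}f)\qquad(0\ne f\in A_N).$$
Apply this to $a$ and $s$, and use (4) for $<'$:
$$\mathrm{lt}_<(\tau a)=\tau(\mathrm{lt}_{<'}a)=\tau(\mathrm{lt}_{<'}s)=\mathrm{lt}_<(\tau s).$$
But $\tau a=\chi(g)a$ and $\tau s=s$. So $\chi(g)\,\mathrm{lt}_<(a)=\mathrm{lt}_<(s)$, and comparing with (4) for $<$ gives $\chi(g)=1$. This holds for all $\chi$. As $N$ is abelian of order prime to $\ell$, its characters separate points, so $g=1$. Hence $\gamma_3(G)=1$, and Proposition 6.2 is proved. $\square$

The last argument is where $S_3$ in characteristic $3$ escapes. There, by the same computation as in the dihedral example ($s$ moves $y^3$ to $y'^3$), $N=\langle c\rangle$, and this group has no nontrivial character over $\bar{\mathbb F}_3$.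

## 10. The counterexample, and necessity of conditions 1–3

**Proof of Theorem 4.1.** By Lemma 6.1 some quantum torus over $\bar{\mathbb F}_\ell$ has a faithful $G$-grading. By Proposition 6.2, $G$ has an abelian normal subgroup $N$ with $G/N$ abelian of order prime to $\ell$. If $p>0$ then $\ell=p$; if $p=0$, "prime to $p$" is no condition. So $G'\subseteq N$ and $G''=1$. Since $S_4'=A_4$ and $S_4''=A_4'=V_4\ne1$, $k^{S_4}$ has no inner faithful action on any quantum torus, over any algebraically closed $k$. $\square$

**Proof of Theorem 4.2, necessity.** If $p=0$, Lemma 6.1 gives $\ell\nmid|G|$, and Proposition 6.2 gives class $\le2$. This is conditions 1–3 with $P=1$.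

Let $p>0$. Pass to $\bar{\mathbb F}_p$ by Lemma 6.1 and take $N$ as in Proposition 6.2. As $p\nmid|G/N|$, every Sylow $p$-subgroup of $G$ lies in $N$ and is a Sylow $p$-subgroup of $N$. The abelian group $N$ has only one. So $G$ has exactly one Sylow $p$-subgroup $P$; it is abelian and normal, which is condition 1. Next, $[G,G]\subseteq N$, and $N$ is abelian and contains $P$; so $[G,G]$ centralizes $P$, which is condition 3. Finally, put $A_{gP}=\bigoplus_{h\in gP}A_h$; this is a faithful $G/P$-grading, and $p\nmid|G/P|$. By Proposition 6.2, $G/P$ has class $\le2$, which is condition 2. $\square$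

## 11. Gradings that are monomial modulo a normal subgroup

For the converse we build gradings on large groups and pass to subgroups and quotients. Quotients are harmless. Subgroups are not: for $H\le G$ the subalgebra $A_H=\bigoplus_{h\in H}A_h$ need not be a quantum torus. The next notion controls this.

**Definition ($K$-monomial).** Let $K\trianglelefteq G$. A faithful $G$-grading of a quantum torus is $K$-monomial if each monomial lies in some $A_{gK}=\bigoplus_{h\in gK}A_h$, i.e. is homogeneous for the induced $G/K$-grading.

For example, the dihedral grading of Section 3 is $\langle z\rangle$-monomial: modulo $z$ both $y_0,y_1$ have degree $a$, hence so do $x_0,x_1$. It is not $1$-monomial, since $x_0$ is not homogeneous.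

**(S1)** A faithful $G$-grading induces a faithful $G/M$-grading for each $M\trianglelefteq G$, with components $A_{gM}$.

**(S2)** Let $A_i$ have a faithful $K_i$-monomial $G_i$-grading ($i$ in a finite set), and let $K=\prod K_i$. Then $A=\bigotimes A_i$ is a quantum torus with a faithful $K$-monomial $\prod G_i$-grading. If $K\le H\le\prod G_i$, then $A_H$ is a quantum torus with a faithful $K$-monomial $H$-grading.

**Proof.** Variables from different factors commute, so $A$ is a quantum torus. Its component at $(g_i)$ is $\bigotimes(A_i)_{g_i}\neq0$. A monomial of $A$ is a tensor product of monomials, so it lies in $\bigotimes(A_i)_{g_iK_i}=A_{gK}$ for some $g$. Now let $K\le H$. Then $A_H$ is a sum of spaces $A_{gK}$, each spanned by the monomials it contains, so $A_H$ is spanned by monomials. Their exponents form the preimage of $H/K$ under the homomorphism $\Lambda\to(\prod G_i)/K$ sending $a$ to the degree of $X^a$. The target is finite, so this preimage has finite index in $\Lambda$ and $A_H$ is a quantum torus. All $A_h$ ($h\in H$) are nonzero, and every monomial in $A_H$ lies in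 some $A_{gK}$ with $g\in H$. $\square$

**(S3), cyclic groups.** $k[x^{\pm1}]$ with $\deg x$ a generator of $\mathbb Z/e$ is a faithful $1$-monomial grading.

**(S3), Heisenberg groups.** Let $e\geq1$ be prime to $p$, let $\zeta\in k$ be a primitive $e$-th root of $1$, and
$$\mathrm{Heis}_e=\langle a,b,z\mid z\text{ central},\ a^e=b^e=z^e=1,\ bab^{-1}=az\rangle .$$
This is $N\rtimes\langle b\rangle$ with $N=\langle a,z\rangle\cong(\mathbb Z/e)^2$ and $\langle b\rangle\cong\mathbb Z/e$. The claim is that it has a faithful $\langle z\rangle$-monomial grading.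

*The commutative part.* Let $C=k[x_i^{\pm1}:i\in\mathbb Z/e]$ be commutative, $\varphi(x_i)=\zeta^ix_i$, and $y_j=\sum_i\zeta^{ij}x_i$. Since $e$ is invertible in $k$, $x_i=\frac1e\sum_j\zeta^{-ij}y_j$; so the $y_j$ are another basis of $\bigoplus kx_i$. Also $\varphi(y_j)=\sum_i\zeta^{ij+i}x_i=y_{j+1}$.

*The $N$-grading of $C$.* For $\chi\in\mathrm{Hom}(N,k^\times)$ with $\chi(z)=\zeta^l$, let $\tau_\chi$ be the automorphism of $k[y_j]=k[x_i]$ with $y_j\mapsto\chi(az^j)y_j=\chi(a)\zeta^{lj}y_j$. It sends
$$x_i\mapsto\frac1e\sum_j\zeta^{-ij}\chi(a)\zeta^{lj}y_j=\chi(a)x_{i-l},$$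
so it extends to $C$. Thus the group $\mathrm{Hom}(N,k^\times)$ acts on $C$. Each $\tau_\chi$ satisfies $\tau_\chi^e=1$, and $T^e-1$ has distinct roots in $k$. So $C$ is a direct sum of common eigenspaces. Since $|N|$ is prime to $p$, the characters of $\mathrm{Hom}(N,k^\times)$ are the evaluations at elements $n\in N$. So $C=\bigoplus_{n\in N}C_n$ is an $N$-grading, where $C_n=\{f:\tau_\chi f=\chi(n)f\text{ for all }\chi\}$, and $y_j\in C_{az^j}$. All $C_n\ne0$, because $y_0^\alpha y_1^\gamma$ has degree $a^{\alpha+\gamma}z^\gamma$ (read $y_1=y_0$ if $e=1$).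

*The effect of $\varphi$.* On the $y_j$, $\varphi\tau_\chi\varphi^{-1}$ is multiplication by $\chi(az^{j-1})=\chi(b^{-1}az^jb)$. So on $C$ we have $\varphi\tau_\chi\varphi^{-1}=\tau_{\chi'}$ with $\chi'(n)=\chi(b^{-1}nb)$. For $f\in C_n$,
$$\tau_{\chi'}(\varphi f)=\varphi(\tau_\chi f)=\chi(n)\varphi(f)=\chi'(bnb^{-1})\varphi(f),$$
and $\chi'$ runs over all characters. Hence $\varphi(C_n)\subseteq C_{bnb^{-1}}$, with equality as $\varphi^e=1$.

*Adjoining $s$.* Let $A=\bigoplus_{v\in\mathbb Z}Cs^v$ with $sf=\varphi(f)s$ for $f\in C$. It is a quantum torus, since $sx_i=\zeta^ix_is$. Put $A_{nb^j}=\bigoplus_{v\equiv j\,(e)}C_ns^v$. From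
$$C_ns^v\,C_{n'}s^{v'}\subseteq C_{n\,b^vn'b^{-v}}\,s^{v+v'}$$
and $nb^v\cdot n'b^{v'}=(n\,b^vn'b^{-v})b^{v+v'}$ we get a $\mathrm{Heis}_e$-grading, and it is faithful. Modulo $\langle z\rangle$ all $y_j$ have degree $a$, so each $x_i$ is homogeneous of degree $a$. The inverse of a homogeneous unit of degree $g$ is homogeneous of degree $g^{-1}$ (its component of degree $g^{-1}$ is already an inverse). So $x_i^{-1}$ has degree $a^{-1}$ modulo $\langle z\rangle$, and $s$ has degree $b$. Hence the grading is $\langle z\rangle$-monomial. $\square$

**(S4)** Let $p>0$, let $B$ be a finite abelian group of order prime to $p$, $r\ge1$, and $W=(\mathbb Z/p^r)[B]$ with basis $e_b$ ($b\in B$). Then $W\rtimes B$ has a faithful $W$-monomial grading.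

**Proof.** We copy the $S_3$ example. Let $\hat B=\mathrm{Hom}(B,k^\times)$, $C=k[x_\chi^{\pm1}:\chi\in\hat B]$, $\varphi_b(x_\chi)=\chi(b)x_\chi$, and $y_b=\sum_\chi\chi(b)x_\chi$. As $|B|$ is invertible in $k$, orthogonality of characters gives
$$x_\chi=|B|^{-1}\sum_b\chi(b)^{-1}y_b .$$
So $k[x_\chi]=k[y_b]$ is a polynomial ring in the $y_b$, and we grade it by $W$ with $\deg y_b=e_b$. Raising to the power $p^r$ is additive, so $x_\chi^{p^r}$ is a linear combination of the $y_b^{p^r}$, which have degree $p^re_b=0$. Hence $C=k[x_\chi][x_\chi^{-p^r}]$ is $W$-graded, being a localization at homogeneous elements of degree $0$. All $C_w\ne0$, because of monomials in the $y_b$. Since $\varphi_b(y_{b'})=y_{bb'}$ and $\varphi_b$ only rescales $x_\chi^{p^r}$, we have $\varphi_b(C_w)=C_{bw}$.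

Let $\pi:\mathbb Z^l\to B$ be onto, $l\ge1$, and let $A=\bigoplus_{v\in\mathbb Z^l}Cs^v$ with commuting $s_j$ and $s^vf=\varphi_{\pi(v)}(f)s^v$ for $f\in C$. This is a quantum torus. Put $A_{(w,b)}=\bigoplus_{\pi(v)=b}C_ws^v$. Since $C_ws^vC_{w'}s^{v'}\subseteq C_{w+\pi(v)w'}s^{v+v'}$, this is a $W\rtimes B$-grading, and it is faithful. Modulo $W$, every $x_\chi^{\pm1}$ has trivial degree and $s^v$ has degree $\pi(v)$; so the grading is $W$-monomial. $\square$

## 12. Reaching every group of Theorem 4.2

**Step 9: class-2 groups of order prime to $p$.** The purpose is to write such a group $Q$ as a quotient of a subgroup of a product of Heisenberg and cyclic groups, with the subgroup large enough for (S2).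

Let $Q$ have class $\le2$, order prime to $p$, generators $t_1,\dots,t_m$ ($m\ge1$), and exponent $e$; then $e$ is prime to $p$. In
$$\prod_{i<j}\mathrm{Heis}_e^{(ij)}\times\prod_{i=1}^m\mathbb Z/e$$
let $h_i$ have component $b$ in the factors $(ij)$ with $j>i$, component $a$ in the factors $(ji)$ with $j<i$, component a generator in the $i$-th cyclic factor, and trivial components elsewhere. For $i<j$, only in the factor $(ij)$ are $h_i$ and $h_j$ both nontrivial among the Heisenberg factors, and there they are $b$ and $a$. So $[h_i,h_j]=z_{ij}$, the element $z=[b,a]$ of the factor $(ij)$. Put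
$$H'=\langle h_1,\dots,h_m\rangle\supseteq K'=\prod_{i<j}\langle z_{ij}\rangle .$$

The $z_{ij}$ are central and $h_i^e=z_{ij}^e=1$. In a group of class $\le2$ we have $h_j^{\alpha}h_i^{\alpha'}=[h_j,h_i]^{\alpha\alpha'}h_i^{\alpha'}h_j^{\alpha}$. Moving each $h_i^{\alpha_i'}$ to the left past the $h_j^{\alpha_j}$ with $j>i$ shows that the elements $h_1^{\alpha_1}\cdots h_m^{\alpha_m}\prod z_{ij}^{\gamma_{ij}}$ with $\alpha_i,\gamma_{ij}\in\mathbb Z/e$ multiply by
$$(\alpha,\gamma)(\alpha',\gamma')=\bigl(\alpha+\alpha',\ (\gamma_{ij}+\gamma_{ij}'-\alpha_j\alpha_i')_{i<j}\bigr). \tag{5}$$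
So they form the whole group $H'$. The expression is unique: the cyclic components determine the $\alpha_i$, and then the $\gamma_{ij}$ are determined.

In $Q$ the $[t_i,t_j]$ are central, and $t_i^e=[t_i,t_j]^e=1$. So the elements $t_1^{\alpha_1}\cdots t_m^{\alpha_m}\prod[t_i,t_j]^{\gamma_{ij}}$ are well defined for $\alpha_i,\gamma_{ij}\in\mathbb Z/e$ and obey the same rule (5). Hence $h_i\mapsto t_i$ defines a surjective homomorphism $\rho:H'\to Q$, and $\rho(K')\subseteq[Q,Q]$.

By (S3) and (S2), with $K=K'$ and $H=H'$, the group $H'$ has a faithful $K'$-monomial grading. By (S1), $Q$ faithfully grades a quantum torus. This proves sufficiency in Theorem 4.2 when $P=1$.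

**Step 10: the general case.** The purpose is to combine Step 9 with (S4) by a fiber product over the abelianization.

Let $G$ satisfy conditions 1–3 with $P\ne1$, so $p>0$. By Schur–Zassenhaus $G=P\rtimes Q$ with $Q\cong G/P$, of class $\le2$ and order prime to $p$. By condition 3, $[Q,Q]$ acts trivially on $P$, so $Q$ acts on $P$ through $B=Q/[Q,Q]$. Write $P$ additively and let $p^rP=0$ with $r\geq1$. Then $P$ is a module over $W=(\mathbb Z/p^r)[B]$, so there is a surjection of $B$-modules $f:W^d\to P$ with $d\ge1$.

The group $G_1=W^d\rtimes B$ is the subgroup of $(W\rtimes B)^d$ of elements whose $B$-components all agree, and it contains $W^d$. By (S4) and (S2) it has a faithful $W^d$-monomial grading.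

Let $H',K',\rho$ be as in Step 9 for $Q$, and let
$$G_2=\{((w,b),h)\in G_1\times H':\ b=\text{image of }\rho(h)\text{ in }B\}.$$
This is a subgroup. It contains $W^d\times K'$, because $\rho(K')\subseteq[Q,Q]$ maps to $1$ in $B$. By (S2), $G_2$ has a faithful grading on a quantum torus.

The map $G_2\to G$, $((w,b),h)\mapsto f(w)\rho(h)$, is a homomorphism. Indeed, since $\rho(h)$ acts on $P$ as $b$, $f(bw')=\rho(h)f(w')\rho(h)^{-1}$, so the product $((w+bw',bb'),hh')$ goes to
$$f(w)f(bw')\rho(h)\rho(h')=f(w)\rho(h)\cdot f(w')\rho(h').$$
It is surjective: given an element of $P$ and an element of $Q$, lift them to $w$ and $h$ and let $b$ be the image of $\rho(h)$. By (S1), $G$ faithfully grades a quantum torus, and by Lemma 2.2 $k^G$ acts inner faithfully on it. This completes the proof of Theorem 4.2. $\square$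

## 13. $k^{S_3}$ and the Hopf algebras of dimension at most 6

**Proof of Corollary 4.3.** For $p\ne2,3$ we have $p\nmid6$, and $S_3$ is not nilpotent; so Theorem 4.2 excludes it. For $p=2$ its Sylow $2$-subgroup is not normal. For $p=3$, $P=A_3$ is normal and abelian, $|S_3/A_3|=2$, and $[S_3,S_3]=A_3$ centralizes $A_3$; so conditions 1–3 hold. (Section 3 gave the grading explicitly.)

Now let $p=0$. In dimension $1$ the only Hopf algebra is $k$, the group algebra of the trivial group. A Hopf algebra of prime dimension is a group algebra (Zhu, 1994). One of dimension $4$ is a group algebra or Sweedler's $H_4$, and one of dimension $6$ is $k[\mathbb Z/6]$, $kS_3$ or $k^{S_3}$ (Masuoka, Israel J. Math. 92 (1995); Ştefan, J. Algebra 211 (1999)). Group algebras act inner faithfully by Proposition 1.1, and $k^{S_3}$ does not by the first part. It remains to treat $H_4$.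

$H_4$ is generated by $g,x$ with $g^2=1$, $x^2=0$, $gx=-xg$, where $g$ is grouplike and $\Delta x=x\otimes1+g\otimes x$. Let it act on $k[u^{\pm1}]$ by the algebra automorphism $g(u)=-u$ and
$$x(f)=\frac{f-g(f)}{2u}.$$

*This is an action.* We have $x(1)=0$, and
$$x(ab)=\frac{(a-g(a))b+g(a)(b-g(b))}{2u}=x(a)b+g(a)x(b).$$
The operator $x$ kills even elements and sends an odd $f$ to the even element $f/u$. So $x^2=0$ and $gx=x$ as operators. Also $xg=-x$, since $g$ is $-1$ on odd elements and $x$ kills even ones. Thus $gx=-xg$.

*It is inner faithful.* Let $\alpha+\beta g+\gamma x+\delta gx$ act as zero. On even powers of $u$ we get $\alpha+\beta=0$. On an odd power $u^m$ we get $(\alpha-\beta)u^m+(\gamma+\delta)u^{m-1}=0$. So $\alpha=\beta=0$ and $\delta=-\gamma$, and the annihilator is the line $k(x-gx)$. A nonzero Hopf ideal killing $k[u^{\pm1}]$ would be this line. But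
$$\Delta(x-gx)=x\otimes1+g\otimes x-gx\otimes g-1\otimes gx,$$
and in $H_4/k(x-gx)$, which has basis $1,g,x$, this becomes $x\otimes(1-g)+(g-1)\otimes x\ne0$. So the line is not a coideal, and the action is inner faithful. $\square$
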